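\title{The speed of the one-dimensional Domb--Joyce polymer increases with the self-repellence}

\begin{abstract}
For $r\in\mathbb R$ and $\beta>0$ let $\lambda(r,\beta)$ be the largest eigenvalue of the matrix with entries $e^{rm-\beta m^2}\binom{i+j}{i}2^{-m}$, where $i,j\ge0$ and $m=i+j+1$. Let $r^*(\beta)$ solve $\lambda=1$ and put $\theta^*(\beta)=1/\partial_r\lambda(r^*(\beta),\beta)$. By a theorem of Greven and den Hollander, $\theta^*(\beta)$ is the speed of the one-dimensional Domb--Joyce polymer with self-repellence $\beta$. We prove the conjecture that $\theta^*$ is increasing: it is real-analytic, has strictly positive derivative, maps $(0,\infty)$ onto $(0,1)$, and satisfies $\theta^*\le\sqrt{2r^*}$. The logarithmic derivative of $\theta^*$ is written as a covariance, and its sign is deduced from the log-concavity of the top eigenvector and the monotonicity of the solution of a Poisson equation.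
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb N_0=\{0,1,2,\dots\}$. Toss a fair coin until the $(i+1)$-st head appears. The probability that exactly $j$ tails have appeared by then is
\[
P(i,j)=\binom{i+j}{i}2^{-(i+j+1)}\qquad(i,j\in\mathbb N_0),
\]
so $P$ is a stochastic matrix, and it is symmetric. For $r\in\mathbb R$ and $\beta>0$ define
\begin{equation}\label{eq:A}
A_{r,\beta}(i,j)=e^{rm-\beta m^2}P(i,j),\qquad m=i+j+1 .
\end{equation}
(If the indices start at $1$, then $m=i+j-1$.) The following facts are known \cite{GdH}; short proofs are included in Section~\ref{sec:chain}. The matrix $A_{r,\beta}$ has positive entries and defines a compact self-adjoint operator on $\ell^2(\mathbb N_0)$. Its largest eigenvalue $\lambda(r,\beta)$ is simple and analytic in $(r,\beta)$. The function $r\mapsto\lambda(r,\beta)$ is strictly increasing and log-convex, $\lambda(0,\beta)<1$, and $\lambda(r,\beta)\to\infty$ as $r\to\infty$. Hence for each $\beta>0$ there is a unique $r^*(\beta)$ with $\lambda(r^*(\beta),\beta)=1$.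 Writing $\lambda_r,\lambda_\beta$ for partial derivatives, we set
\[
\theta^*(\beta)=\frac1{\lambda_r(r^*(\beta),\beta)},\qquad\beta>0 .
\]
The matrix $P$ is the transition matrix of the Markov process underlying the local time process of one-dimensional simple random walk, $\beta$ is the self-repellence parameter of the one-dimensional Domb--Joyce model, and by a theorem of Greven and den Hollander $\theta^*(\beta)$ is the speed of the Domb--Joyce polymer. This background is not used below. The problem, posed as a conjecture in \cite{RP}, is to show that $\theta^*(\beta)\le\theta^*(\beta')$ whenever $0<\beta<\beta'$. We prove this in a strict form.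

\begin{theorem}\label{thm:main}
The function $\theta^*$ is real-analytic on $(0,\infty)$, and $\frac{d\theta^*}{d\beta}>0$ for all $\beta>0$.
\end{theorem}

The level $\lambda=1$ plays no special role in the monotonicity.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] For $\ell>0$ let $r_\ell(\beta)$ be the unique solution of $\lambda(r_\ell(\beta),\beta)=\ell$. Then $\beta\mapsto[\partial_r\log\lambda]^{-1}_{r=r_\ell(\beta)}$ has strictly positive derivative on $(0,\infty)$. Equivalently, for every $\beta>0$ the function $r\mapsto-\lambda_\beta/\lambda_r$ has strictly positive derivative on all of $\mathbb R$.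
\item[(b)] The function $\theta^*$ is an increasing real-analytic bijection from $(0,\infty)$ onto $(0,1)$, and $\theta^*(\beta)\le\sqrt{2r^*(\beta)}$.
\end{enumerate}
\end{theorem}

The inequality in Theorem~\ref{thm:main} is the case $\ell=1$ of (a). Since $-\lambda_\beta/\lambda_r$ is the slope $dr_\ell/d\beta$ of the level curve of $\lambda$ through $(r,\beta)$, the second form of (a) says that the level curves fan out: at each $\beta$, a higher curve is steeper.

\subsection*{What $\theta^*$ measures}
Let $\tau>0$ be the unit eigenvector for $\lambda$. Then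
\begin{equation}\label{eq:mu}
\mu(i,j)=\tau(i)A(i,j)\tau(j)/\lambda
\end{equation}
is a symmetric probability law on pairs. Let $(X_0,X_1)$ have law $\mu$, let $m=X_0+X_1+1$, and let $E$ denote expectation. First-order perturbation theory (Lemma~\ref{lem:basic}) gives
\begin{equation}\label{eq:first}
\lambda_r=\lambda E[m],\qquad\lambda_\beta=-\lambda E[m^2].
\end{equation}
Thus $\theta^*=1/E[m]$ on the curve $\lambda=1$. The factor $e^{-\beta m^2}$ penalizes large $m$, so one expects $E[m]$ to fall, and $\theta^*$ to rise, as $\beta$ grows. Two things stand in the way. First, $r$ must grow with $\beta$ to keep $\lambda$ fixed, and the factor $e^{rm}$ pushes $m$ up. Second, $\mu$ depends on the parameters through $\tau$ as well as through $A$.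

\subsection*{A scalar model}
The first obstacle can be isolated. Replace the eigenvalue by a series $\Lambda(r,\beta)=\sum_{m\ge1}a_me^{rm-\beta m^2}$ with $0<a_m\le1$, and let $E$ be the expectation for the law on $\{1,2,\dots\}$ proportional to the terms of the series. Then \eqref{eq:first} holds for $\Lambda$, so along a level curve $\Lambda=\ell$ the slope is $c=dr/d\beta=E[m^2]/E[m]$, and each term has logarithmic derivative $cm-m^2$. Introduce the \emph{size-biased} expectation
\begin{equation}\label{eq:sizebias}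
E^*[\varphi(m)]=E[m\,\varphi(m)]/E[m],
\end{equation}
so that $c=E^*[m]$. Then $\frac d{d\beta}\Lambda_r=\ell E[m(cm-m^2)]=\ell E[m]\,E^*[m(c-m)]=-\Lambda_r\operatorname{Var}^*(m)$, that is,
\[
\frac d{d\beta}\log\frac{\ell}{\Lambda_r}=\operatorname{Var}^*(m)=\operatorname{Cov}^*(m,m)>0 .
\]
The growth of $r$ never wins: its only effect is to center $m$ at its size-biased mean.

\subsection*{Plan of the proof}
For the matrix the same computation gives $\operatorname{Cov}^*(F(m),m)$ in place of $\operatorname{Cov}^*(m,m)$, where $F$ also records the response of $\tau$ (Section~\ref{sec:cov}). It is therefore enough to show that $F$ is non-decreasing and not constant. The function $F$ is a conditional average of the solution $T$ of a Poisson equation for a Markov chain built from $A$ and $\tau$. We show that $\tau$ is log-concave (Section~\ref{sec:lc}), which transfers monotonicity from $T$ to $F$, and then that $T$ is non-decreasing. For $e^{2\beta}\ge2$ this takes a few lines (Section~\ref{sec:strong}), and that case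 shows the mechanism. The case $e^{2\beta}<2$ (Section~\ref{sec:weak}) is the core of the paper. Section~\ref{sec:end} completes the proofs.

\section{The top eigenvalue and its Markov chain}\label{sec:chain}

We work in the real space $\ell^2=\ell^2(\mathbb N_0)$ and use two elementary norm bounds for symmetric matrices. If $0\le B\le B'$ entrywise, then $\|B\|\le\|B'\|$, because $|\langle\varphi,B\varphi\rangle|\le\langle|\varphi|,B'|\varphi|\rangle$. And \emph{Schur's test}: if $B\ge0$ entrywise and $Bg\le\rho g$ for some sequence $g>0$, then $\|B\|\le\rho$; this follows by summing $|\varphi(i)\varphi(j)|\le\frac12\big(\varphi(i)^2\frac{g(j)}{g(i)}+\varphi(j)^2\frac{g(i)}{g(j)}\big)$ against $B(i,j)$.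

\begin{lemma}\label{lem:basic}
Let $A=A_{r,\beta}$ with $r\in\mathbb R$, $\beta>0$.
\begin{enumerate}
\item[(i)] $A$ is Hilbert--Schmidt and analytic in $(r,\beta)$ in Hilbert--Schmidt norm; $\partial_r$ and $\partial_\beta$ multiply the entries by $m$ and by $-m^2$.
\item[(ii)] $\lambda=\|A\|$ is a simple eigenvalue with a unit eigenvector $\tau>0$, and the restriction of $A$ to $\tau^\perp$ has norm less than $\lambda$.
\item[(iii)] $\lambda$ and $\tau$ are analytic in $(r,\beta)$, the sequence $\tau(i)$ decays faster than exponentially, and \eqref{eq:first} holds.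
\item[(iv)] $r\mapsto\lambda(r,\beta)$ is strictly increasing and log-convex, tends to $0$ as $r\to-\infty$ and to $\infty$ as $r\to\infty$, and $\lambda(0,\beta)<1$.
\end{enumerate}
In particular, for each $\ell>0$ the function $r_\ell$ of Theorem~\ref{thm:strong} is well defined and analytic, and $r^*=r_1>0$.
\end{lemma}

\begin{proof}
(i) There are $m$ pairs $(i,j)$ with $i+j+1=m$, and $P\le1$. For complex $(r,\beta)$ in a compact subset of $\{\operatorname{Re}\beta>0\}$ the series $\sum_m m\,e^{2|r|m-2m^2\operatorname{Re}\beta}$ converges uniformly. So $A$ is a locally uniform limit, in Hilbert--Schmidt norm, of its truncations to $m\le M$, which are entire in $(r,\beta)$.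

(ii) Since $A$ is compact and self-adjoint, $\|A\|$ or $-\|A\|$ is an eigenvalue. Let $A\varphi=\pm\|A\|\varphi$ with $\|\varphi\|=1$. Then $\|A\|=|\langle\varphi,A\varphi\rangle|\le\langle|\varphi|,A|\varphi|\rangle\le\|A\|$. Equality on the right gives $A|\varphi|=\|A\|\,|\varphi|$, so $|\varphi|>0$ everywhere because $A$ has positive entries. Equality on the left forces all products $\varphi(i)\varphi(j)$ to have one sign, which is $+$ by the case $i=j$. Hence $\varphi=\pm|\varphi|$, and the eigenvalue is $+\|A\|$. Two vectors of strict constant sign are not orthogonal, so the eigenvalue is simple. On $\tau^\perp$ the operator is compact and self-adjoint and neither $\lambda$ nor $-\lambda$ is an eigenvalue, so its norm is less than $\lambda$.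

(iii) Recall the standard fact of analytic perturbation theory: if $\lambda_0$ is a simple isolated eigenvalue of one member of an analytic family of bounded self-adjoint operators, then for nearby parameters the spectrum near $\lambda_0$ is a single simple eigenvalue, which is analytic and has an analytic unit eigenvector. Since $\|A\|$ is an eigenvalue and is continuous in $(r,\beta)$, it is this eigenvalue. By the Cauchy--Schwarz inequality, $\lambda\tau(i)\le(\sum_jA(i,j)^2)^{1/2}\le(\sum_{m>i}e^{2rm-2\beta m^2})^{1/2}$, which gives the decay. Differentiating $\lambda=\langle\tau,A\tau\rangle$ and using $\partial\tau\perp\tau$ gives $\partial\lambda=\langle\tau,(\partial A)\tau\rangle$, which is \eqref{eq:first}.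

(iv) We have $\lambda_r=\lambda E[m]>0$. Next, $\lambda=\sup\langle\varphi,A\varphi\rangle$ over unit vectors $\varphi\ge0$; each $\langle\varphi,A\varphi\rangle$ is a positive combination of exponentials $e^{rm}$, hence log-convex in $r$ by H\"older's inequality, and a supremum of log-convex functions is log-convex. Schur's test with $g\equiv1$ gives $\|P\|\le1$. As $m\ge1$, we have $A_{r,\beta}\le e^{r-\beta}P$ for $r\le0$, so $\lambda\le e^{r-\beta}$ there. Finally $\lambda\ge A(0,0)=\frac12e^{r-\beta}$. The last claim follows from the implicit function theorem.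
\end{proof}

Fix $(r,\beta)$. The marginals of $\mu$ are $\pi(i)=\tau(i)^2$, so by (iii) all moments of $X_0$, $X_1$ and $m$ are finite. The conditional law of $X_1$ given $X_0=i$ is
\[
K(i,j)=\frac{A(i,j)\tau(j)}{\lambda\,\tau(i)} ,
\]
a stochastic matrix. The map $h\mapsto\tau h$ is unitary from $L^2(\pi)$ onto $\ell^2$, it sends the constants to the multiples of $\tau$, and
\begin{equation}\label{eq:conj}
A(\tau h)=\lambda\,\tau\,Kh .
\end{equation}
Hence $K$ is self-adjoint on $L^2(\pi)$ and, by Lemma~\ref{lem:basic}(ii), has norm less than $1$ on the subspace $L^2_0(\pi)$ of functions of $\pi$-mean zero. There $I-K$ is invertible, with inverse $\sum_kK^k$. Let $\iota(i)=i$ and $\bar\iota=\sum_ii\,\pi(i)$. The two functions on which everything depends are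
\begin{align}
T&=2(I-K)^{-1}(\iota-\bar\iota)=2\sum_{k\ge0}K^k(\iota-\bar\iota)\in L^2_0(\pi),\label{eq:T}\\
F(n)&=E\big[T(X_0)+T(X_1)\,\big|\,m=n\big]\qquad(n=1,2,\dots).\label{eq:F}
\end{align}
Thus $T$ solves the Poisson equation $(I-K)T=2(\iota-\bar\iota)$.

\section{The derivative along a level curve is a covariance}\label{sec:cov}

Put $\theta=\lambda/\lambda_r=1/E[m]$ and $c=-\lambda_\beta/\lambda_r=E^*[m]$, as functions of $(r,\beta)$, where $E^*$ is defined from $E$ by \eqref{eq:sizebias}.

\begin{proposition}\label{prop:cov}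
At every point $(r,\beta)$, with $\ell=\lambda(r,\beta)$,
\[
\frac d{d\beta}\log\theta(r_\ell(\beta),\beta)=\partial_rc=\operatorname{Cov}^*\big(F(m),m\big).
\]
\end{proposition}

\begin{proof}
Let a dot denote $\frac d{d\beta}$ along the curve $r=r_\ell(\beta)$. Since $\dot\lambda=0$, we have $\dot r_\ell=c$ and $\frac d{d\beta}\log\theta=-(\lambda_r)^{\cdot}/\lambda_r$. The first equality follows from
\[
\partial_rc=-\frac{\lambda_{r\beta}\lambda_r-\lambda_\beta\lambda_{rr}}{\lambda_r^2}=-\frac{\lambda_{r\beta}+c\,\lambda_{rr}}{\lambda_r}=-\frac{(\lambda_r)^{\cdot}}{\lambda_r}.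
\]
For the second, let $D=cm-m^2$, so that $E[D]=0$ and the dot multiplies the entries of $A$ and of $A_r=\partial_rA$ by $D$. Differentiating $\lambda_r=\langle\tau,A_r\tau\rangle$ gives
\begin{equation}\label{eq:two}
(\lambda_r)^{\cdot}=\ell E[mD]+2\langle\dot\tau,A_r\tau\rangle .
\end{equation}
The first term is that of the scalar model; the second is the response of the eigenvector. Differentiating $A\tau=\ell\tau$ and $\|\tau\|=1$ gives $(\ell-A)\dot\tau=\dot A\tau$ and $\dot\tau\perp\tau$. Write $\dot\tau=\tau\psi$ with $\psi\in L^2_0(\pi)$. Since $\dot A\tau(i)=\ell\tau(i)\delta(i)$ with $\delta(i)=E[D\mid X_0=i]$, which has $\pi$-mean $E[D]=0$, relation \eqref{eq:conj} turns the equation into $\psi=(I-K)^{-1}\delta$. Also $A_r\tau(i)=\sum_j(i+j+1)A(i,j)\tau(j)=\ell\tau(i)\,[1+\iota+K\iota](i)$. As $\psi$ is orthogonal to constants, $K$ is self-adjoint, and $(I-K)^{-1}(I+K)=2(I-K)^{-1}-I$,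
\[
\langle\dot\tau,A_r\tau\rangle=\ell\big\langle\psi,(I+K)(\iota-\bar\iota)\big\rangle_\pi=\ell\big\langle\delta,T-(\iota-\bar\iota)\big\rangle_\pi=\ell E\big[(T(X_0)-X_0)D\big].
\]
By the symmetry of $\mu$, the identity $X_0+X_1=m-1$, and $E[D]=0$,
\[
2\langle\dot\tau,A_r\tau\rangle=\ell E\big[(T(X_0)+T(X_1)-m)D\big].
\]
The term $-\ell E[mD]$ cancels the first term of \eqref{eq:two}, and we obtain
\[
(\lambda_r)^{\cdot}=-\ell E\big[F(m)\,m\,(m-c)\big]=-\ell E[m]\,E^*\big[F(m)(m-c)\big]=-\lambda_r\operatorname{Cov}^*(F(m),m).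
\]
All expectations are finite because $T\in L^2(\pi)$ and $m$ has all moments.
\end{proof}

\begin{remark}\label{rem:F}
Extend $(X_0,X_1)$ to the stationary chain $(X_k)_{k\in\mathbb Z}$ with kernel $K$, and put $m_k=X_{k-1}+X_k+1$, so $m=m_1$. The chain is reversible, so given $(X_0,X_1)$ the means of $X_{-k}-\bar\iota$ and $X_{1+k}-\bar\iota$ are $K^k(\iota-\bar\iota)(X_0)$ and $K^k(\iota-\bar\iota)(X_1)$. Each $X_k$ occurs in two of the $m$'s, whence
\[
F(n)=\big(n-E[m]\big)+\sum_{k\ne1}E\big[m_k-E[m]\,\big|\,m_1=n\big].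
\]
The first term is the scalar model. The sum collects the correlations along the chain, and it has no evident sign: we shall see that for large $\beta$ a large $X_0$ makes $X_1$ small. We must show that such negative correlations never outweigh the first term.
\end{remark}

\section{The eigenvector is log-concave}\label{sec:lc}

A positive sequence $v$ on $\mathbb N_0$ is \emph{log-concave} if $v(n)^2\ge v(n-1)v(n+1)$ for $n\ge1$, that is, if $v(n+1)/v(n)$ is non-increasing. Products of log-concave sequences, and positive pointwise limits of them, are log-concave. We have no formula for $\tau$; log-concavity is the one property of it that the rest of the proof needs. It enters through the following observation. If $v$ is log-concave and $j<s/2$, then $v(j+1)/v(j)\ge v(s-j)/v(s-j-1)$. So $j\mapsto v(j)v(s-j)$ is symmetric on $\{0,\dots,s\}$ and non-decreasing toward the center, and therefore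
\begin{equation}\label{eq:cake}
v(j)v(s-j)=\sum_{0\le a\le s/2}c_a\,\mathbf 1[a\le j\le s-a]\qquad\text{with all }c_a\ge0
\end{equation}
(take $c_0=v(0)v(s)$ and $c_a=v(a)v(s-a)-v(a-1)v(s-a+1)$). An inequality that is linear in the products $v(j)v(s-j)$ need only be checked for indicators of centered intervals.

The matrix $A$ factors as
\begin{equation}\label{eq:factor}
A(i,j)=\binom{i+j}iH(i+j),\qquad H(n)=2^{-(n+1)}e^{r(n+1)-\beta(n+1)^2},
\end{equation}
and $H$ is log-concave because $\beta>0$.

\begin{lemma}\label{lem:preserve}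
If $v$ is log-concave and $w=Av$ is finite, then $w$ is log-concave.
\end{lemma}

\begin{proof}
Fix $i\ge1$. Expand both products as double sums over $(j,k)$ and group by $s=j+k$. With $k=s-j$, $f_j=\binom{i+j}i\binom{i+k}i$ and $e_j=\binom{i-1+j}{i-1}\binom{i+1+k}{i+1}$,
\[
w(i)^2-w(i-1)w(i+1)=\sum_{s\ge0}\sum_{j=0}^sv(j)v(k)\big[f_jH(i+j)H(i+k)-e_jH(i-1+j)H(i+1+k)\big].
\]
We show that each block $s$ is nonnegative. For instance, if $s=1$ then $f_0=f_1=i+1$, $e_0=i+2$, $e_1=i$, and the block equals
\[
v(0)v(1)(i+2)\big[H(i)H(i+1)-H(i-1)H(i+2)\big]\ge0 .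
\]
Here $e_0>f_0$, so the terms cannot be compared one by one; but $e_0+e_1=f_0+f_1$, and the excess of $e_0$ sits on the smaller product of $H$'s.

In general, both products of $H$'s have the form $H(l)H(2i+s-l)$, with $l=i+j$ and $l=i-1+j$. Apply \eqref{eq:cake} to $v(j)v(s-j)$ and to $H(l)H(2i+s-l)$. The indicator $\mathbf 1[b\le l\le2i+s-b]$ restricts $j$ to $[b',s-b']$ in the first product and to $[b'+1,s-b'+1]$ in the second, where $b'=b-i\le s/2$. So it suffices to show, for $0\le a\le s/2$,
\[
\sum_{j\in[a,s-a]\cap[b',s-b']}f_j\ \ge\sum_{j\in[a,s-a]\cap[b'+1,s-b'+1]}e_j .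
\]
If $b'\le a$, the left side is $\sum_a^{s-a}f_j$ and the right side is at most $\sum_a^{s-a}e_j$. If $b'>a$, the left side is $\sum_{b'}^{s-b'}f_j$ and the right side is at most $\sum_{b'}^{s-b'}e_{j+1}$. With $e_{s+1}=\binom{i+s}{i-1}\binom i{i+1}=0$, it remains to prove, for $0\le a\le s/2$,
\begin{equation}\label{eq:centered}
\sum_{j=a}^{s-a}(f_j-e_j)\ge0,\qquad\sum_{j=a}^{s-a}(f_j-e_{j+1})\ge0 .
\end{equation}

For $a=0$: since $\sum_j\binom{p+j}pz^j=(1-z)^{-p-1}$, both $\sum_0^sf_j$ and $\sum_0^se_j$ are the coefficient of $z^s$ in $(1-z)^{-2i-2}$. So the first sum is $0$ and the second is $e_0-e_{s+1}=e_0>0$.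

For general $a$, compute
\[
\frac{e_j}{f_j}=\frac i{i+j}\cdot\frac{i+1+k}{i+1}=\frac i{i+1}\Big(\frac{2i+1+s}{i+j}-1\Big),\qquad
\frac{e_{j+1}}{f_j}=\frac i{j+1}\cdot\frac k{i+1}=\frac i{i+1}\Big(\frac{s+1}{j+1}-1\Big).
\]
Since $f_j=f_{s-j}$, averaging over $j\leftrightarrow k$ writes the sums in \eqref{eq:centered} as $\frac12\sum_a^{s-a}f_j\sigma_j$ and $\frac12\sum_a^{s-a}f_j\sigma'_j$, where
\begin{align*}
\sigma_j&=2-\tfrac i{i+1}\Big[(2i+1+s)\Big(\tfrac1{i+j}+\tfrac1{i+k}\Big)-2\Big],\\
\sigma'_j&=2-\tfrac i{i+1}\Big[(s+1)\Big(\tfrac1{j+1}+\tfrac1{k+1}\Big)-2\Big].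
\end{align*}
For $p>0$ and fixed $j+k$, the quantity $\frac1{p+j}+\frac1{p+k}=\frac{2p+s}{(p+j)(p+k)}$ grows with $|j-k|$, so $\sigma_j$ and $\sigma'_j$ are non-increasing in $|s-2j|$. If the sum over $[a,s-a]$ were negative, the outermost factor $\sigma_a$ (or $\sigma'_a$) would be negative, hence so would all factors outside $[a,s-a]$, and the sum for $a=0$ would be negative. This contradiction proves \eqref{eq:centered}.
\end{proof}

\begin{proposition}\label{prop:lc}
The sequences $\tau(j)$ and $u(j)=\tau(j)/j!$ are log-concave.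
\end{proposition}

\begin{proof}
The column $H=A(\cdot,0)$ lies in $\ell^2$ and is log-concave, so all $A^nH$ are log-concave by Lemma~\ref{lem:preserve}. By Lemma~\ref{lem:basic}(ii), $\lambda^{-n}A^nH\to\langle H,\tau\rangle\tau$ in $\ell^2$, hence pointwise, and $\langle H,\tau\rangle>0$. Finally $1/j!$ is log-concave.
\end{proof}

\section{Likelihood ratios and the case $e^{2\beta}\ge2$}\label{sec:strong}

Put $\gamma(n)=n!\,H(n)$. Then $A(i,j)=\gamma(i+j)/(i!\,j!)$, so
\begin{equation}\label{eq:gamma}
\mu(i,j)=\frac{u(i)\,\gamma(i+j)\,u(j)}\lambda,\qquad K(i,j)=\frac{\gamma(i+j)u(j)}{x(i)},\qquad x(i)=\sum_j\gamma(i+j)u(j),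
\end{equation}
and
\begin{equation}\label{eq:ratio}
\frac{\gamma(n+1)}{\gamma(n)}=\frac{n+1}2\,e^{r-\beta(2n+3)} .
\end{equation}
All conditional laws of $\mu$ are thus products of $u$'s and $\gamma$'s, and the tool for comparing them is the monotone likelihood ratio inequality. We set $u(j)=0$ for $j<0$.

\begin{lemma}\label{lem:mlr}
Let $\nu,\nu'$ be probability laws on $\mathbb N_0$ with $\nu'(k)\nu(l)\le\nu'(l)\nu(k)$ for all $k<l$. Then $\sum h\nu\le\sum h\nu'$ for every non-decreasing $h$ that is integrable for both.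
\end{lemma}

\begin{proof}
The bracket in $\sum h\nu'-\sum h\nu=\sum_{k,l}h(l)\big[\nu'(l)\nu(k)-\nu'(k)\nu(l)\big]$ is antisymmetric in $(k,l)$, so the sum equals $\sum_{k<l}(h(l)-h(k))\big[\nu'(l)\nu(k)-\nu'(k)\nu(l)\big]\ge0$.
\end{proof}

The hypothesis is homogeneous in $\nu$ and in $\nu'$, so normalizing constants may be ignored.

\begin{lemma}\label{lem:TtoF}
If $T$ is non-decreasing, then $F$ is non-decreasing and not constant.
\end{lemma}

\begin{proof}
Given $X_0+X_1=n$, the law $\nu_n$ of $X_0$ is proportional to $u(i)u(n-i)$ by \eqref{eq:gamma}, and $F(n+1)=2\sum_iT(i)\nu_n(i)$ by symmetry. For $\nu=\nu_n$, $\nu'=\nu_{n+1}$ the hypothesis of Lemma~\ref{lem:mlr} reads $u(n+1-k)u(n-l)\le u(n+1-l)u(n-k)$ for $k<l$. If $l>n$ the left side is $0$; otherwise this is the log-concavity of $u$. So $F$ is non-decreasing. The function $T$ is not constant, since $(I-K)T=2(\iota-\bar\iota)\ne0$. Pick $n$ with $T(n)>T(0)$. As $T\ge T(0)$ and $\nu_n(n)>0$, we get $F(n+1)>2T(0)=F(1)$.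
\end{proof}

To prove that $T$ is non-decreasing we build it by iteration. Let $\Phi h=2\iota+Kh$. Then $\Phi^n0=2\sum_{k<n}K^k(\iota-\bar\iota)+2n\bar\iota$, so by \eqref{eq:T} the increments of $\Phi^n0$ converge to those of $T$ (convergence in $L^2(\pi)$ implies pointwise convergence, as $\pi>0$). It is enough to find a class of non-decreasing functions that contains $0$, is defined by closed conditions on increments, and is mapped into itself by $\Phi$. Write $\nabla h(j)=h(j+1)-h(j)$; then $\nabla\Phi h=2+\nabla Kh$. If $K$ reverses order, a steep $h$ makes $Kh$ fall steeply, so monotonicity can propagate only together with an upper bound on the increments. For $\kappa\ge0$ let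
\[
\mathcal C_\kappa=\Big\{h:\mathbb N_0\to\mathbb R\ :\ 0\le\nabla h(j)\le2+\frac\kappa{j+1}\ \text{ for all }j\ge0\Big\}.
\]
Its members grow at most linearly, so $\mathcal C_\kappa\subset L^2(\pi)$ and all sums below converge absolutely.

\begin{example}\label{ex:two}
Restrict $A$ to the indices $\{0,1\}$ and define $\lambda,\tau,K,T$ for this $2\times2$ matrix. Then $\nabla Kh(0)=\sigma\,\nabla h(0)$ with $\sigma=K(1,1)-K(0,1)=\det K\in(-1,1)$, so the Poisson equation gives $\nabla T(0)=2/(1-\sigma)$. By \eqref{eq:ratio}, $\lambda^2\sigma=\det A=\gamma(0)\gamma(2)-\gamma(1)^2=\gamma(1)^2(2e^{-2\beta}-1)$. If $e^{2\beta}\ge2$, then $K$ reverses order and $\nabla T(0)\in(1,2]$. If $e^{2\beta}<2$, then $K$ preserves order and $\nabla T(0)>2$.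
\end{example}

The same threshold governs the full matrix: by \eqref{eq:ratio},
\begin{equation}\label{eq:lcgamma}
\frac{\gamma(n)\gamma(n+2)}{\gamma(n+1)^2}=\frac{n+2}{n+1}\,e^{-2\beta},
\end{equation}
so $\gamma$ is log-concave if and only if $e^{2\beta}\ge2$.

\begin{proposition}\label{prop:strong}
If $e^{2\beta}\ge2$, then $\Phi\,\mathcal C_0\subset\mathcal C_0$.
\end{proposition}

\begin{proof}
\emph{$K$ reverses order.} For $\nu=K(i+1,\cdot)$, $\nu'=K(i,\cdot)$ the hypothesis of Lemma~\ref{lem:mlr} reads $\gamma(i+k)\gamma(i+1+l)\le\gamma(i+l)\gamma(i+1+k)$ for $k<l$, which is the log-concavity of $\gamma$. So $\nabla Kg\le0$ for every non-decreasing $g\in L^2(\pi)$.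

\emph{$K\iota$ falls by at most one per step.} Given $X_0=i$, the law of $n=X_0+X_1$ is proportional to $\gamma(n)u(n-i)$. For this law $\nu$ and the law $\nu'$ given $X_0=i+1$, the hypothesis reads $u(k-i-1)u(l-i)\le u(l-i-1)u(k-i)$ for $k<l$. If $k\le i$ the left side is $0$; otherwise this is the log-concavity of $u$. Hence $i+K\iota(i)$ is non-decreasing, that is, $\nabla K\iota\ge-1$.

Let $h\in\mathcal C_0$. Both $h$ and $2\iota-h$ are non-decreasing, so $0\ge\nabla Kh\ge2\nabla K\iota\ge-2$, and $0\le\nabla\Phi h\le2$.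
\end{proof}

\section{The case $e^{2\beta}<2$}\label{sec:weak}

Now \eqref{eq:lcgamma} exceeds $1$ for small $n$ and is below $1$ for large $n$, so the order reversal used above is lost. How large the increments of $T$ can be when order is preserved is shown by the solvable boundary case $\beta=0$, which is used again in Section~\ref{sec:end}.

\begin{example}\label{ex:zero}
Let $x>0$, $y=\frac12e^{-x}$, and let $A_{-x,0}(i,j)=\binom{i+j}iy^{i+j+1}$ be the matrix \eqref{eq:A} with $r=-x$, $\beta=0$. Let $\rho\in(0,1)$ solve $\rho+\rho^{-1}=2e^x$, equivalently $\rho=y/(1-y\rho)$, and let $g(i)=\rho^i$. Then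
\begin{equation}\label{eq:eig0}
A_{-x,0}\,g(i)=\sum_j\binom{i+j}iy^{i+j+1}\rho^j=\Big(\frac y{1-y\rho}\Big)^{i+1}=\rho\,g(i),
\end{equation}
and $\|A_{-x,0}\|=\rho$ by Schur's test. The kernel $K(i,\cdot)$ is proportional to $\binom{i+j}i(y\rho)^j$ and has mean $(i+1)\frac{y\rho}{1-y\rho}=(i+1)\rho^2$. With $\bar\iota=\rho^2/(1-\rho^2)$ this says $K(\iota-\bar\iota)=\rho^2(\iota-\bar\iota)$, so $\nabla T\equiv2/(1-\rho^2)$, which is unbounded as $x\to0$.
\end{example}

For small $\beta$ the cap on the increments must therefore be expected to be large where $\gamma$ is log-convex, while the argument of Proposition~\ref{prop:strong} asks for a cap close to $2$ where $\gamma$ is log-concave. The cap $2+\kappa/(j+1)$ with $\kappa=1/(2\beta)$ changes over at the right scale: if \eqref{eq:lcgamma} exceeds $1$ then $2\beta<\log\frac{n+2}{n+1}<\frac1{n+1}$, that is, $\kappa/(n+1)>1$.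

\begin{proposition}\label{prop:weak}
If $e^{2\beta}<2$ and $\kappa=1/(2\beta)$, then $\Phi\,\mathcal C_\kappa\subset\mathcal C_\kappa$.
\end{proposition}

\subsection{Reduction to blocks}
Fix $h\in\mathcal C_\kappa$ and $i\ge0$, and put $N=i+1$. We must show $-2\le\nabla Kh(i)\le\kappa/N$. We use the pairing from the proof of Lemma~\ref{lem:mlr}; the brackets no longer have one sign, so we group the pairs by their sum $s$, as in Lemma~\ref{lem:preserve}. For $s\ge0$ set
\begin{gather*}
b_a=\frac1{a!\,(s-a)!},\qquad v_a=\tau(a)\tau(s-a),\qquad d_a=s-2a,\qquad\eta_a=\sum_{l=a+1}^{s-a}\frac1l,\\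
q_a=\gamma(i+a)\,\gamma(i+1+s-a)=q_{s+1-a}\qquad(0\le a\le s+1).
\end{gather*}
With $k=s-j$ we have $u(j)u(k)=v_jb_j$, $\gamma(i+j)\gamma(i+1+k)=q_j$ and $\gamma(i+1+j)\gamma(i+k)=q_{j+1}$. So \eqref{eq:gamma} gives $x(i)x(i+1)\nabla Kh(i)=\sum_s\sum_{j=0}^sv_jb_jh(j)(q_{j+1}-q_j)$ and $x(i)x(i+1)=\sum_s\sum_{j=0}^sv_jb_jq_{j+1}$. Pair $j=a$ with $j=s-a$ and use the symmetry of $q$, which also gives $q_{s/2+1}=q_{s/2}$ for even $s$:
\begin{align}
x(i)x(i+1)\,\nabla Kh(i)&=\sum_s\sum_{0\le a<s/2}v_ab_a\,\big[h(s-a)-h(a)\big](q_a-q_{a+1}),\label{eq:num}\\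
x(i)x(i+1)&=\sum_s\Big[\sum_{0\le a<s/2}v_ab_a(q_a+q_{a+1})+\mathbf 1_{s\text{ even}}\,v_{s/2}b_{s/2}q_{s/2}\Big].\label{eq:den}
\end{align}
Since $h\in\mathcal C_\kappa$, we have $0\le h(s-a)-h(a)\le2d_a+\kappa\eta_a$. By Proposition~\ref{prop:lc} and \eqref{eq:cake}, on $0\le a\le s/2$ the sequence $v_a$ is a nonnegative combination of the functions $\mathbf 1[a\ge\alpha]$. This is the only place where the log-concavity of $\tau$ itself, and not just of $u$, is used; it leaves us with the explicit weights $b_a$. Put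
\[
Z_\alpha=\sum_{\alpha\le a<s/2}b_a(q_a+q_{a+1})+\mathbf 1_{s\text{ even}}\,b_{s/2}q_{s/2}.
\]
Proposition~\ref{prop:weak} follows once we prove, for all $s\ge0$ and integers $0\le\alpha\le s/2$,
\begin{align}
\sum_{\alpha\le a<s/2}b_a(2d_a+\kappa\eta_a)(q_{a+1}-q_a)^+&\le2Z_\alpha,\tag{L}\\
\sum_{\alpha\le a<s/2}b_a(2d_a+\kappa\eta_a)(q_a-q_{a+1})^+&\le\frac\kappa NZ_\alpha,\tag{U}
\end{align}
since (L) gives $\nabla Kh(i)\ge-2$ and (U) gives $\nabla Kh(i)\le\kappa/N$.

By \eqref{eq:ratio},
\begin{equation}\label{eq:R}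
R_a:=\frac{q_a}{q_{a+1}}=\frac{\gamma(i+1+s-a)/\gamma(i+s-a)}{\gamma(i+1+a)/\gamma(i+a)}=e^{-2\beta d_a}\,\frac{N+a+d_a}{N+a}.
\end{equation}
The smallest block already bounds $\kappa$ on both sides. For $s=1$ we have $\alpha=0$, $b_0=d_0=\eta_0=1$, $Z_0=q_0+q_1$ and $R_0=e^{-2\beta}(N+1)/N$. With $\kappa=0$, (U) would say $R_0\le1$, which fails for $N=1$. And (L) says $\kappa(R_0^{-1}-1)\le4$, which holds for all $N$ exactly when $\kappa(e^{2\beta}-1)\le4$. For $\kappa=1/(2\beta)$ this is false when $\beta$ is large, so the two ranges of $\beta$ do need different classes.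

The signs of $q_a-q_{a+1}$ change at most once.

\begin{lemma}\label{lem:sign}
If $q_{a+1}\ge q_a$ for some $a<s/2$, then $q_{a'+1}\ge q_{a'}$ for all $a\le a'<s/2$.
\end{lemma}

\begin{proof}
With $\Sigma=2N+s$ we have $N+a=\frac12(\Sigma-d_a)$ and $N+a+d_a=\frac12(\Sigma+d_a)$, so $\log R_a=\phi(d_a)$ with $\phi(d)=\log\frac{\Sigma+d}{\Sigma-d}-2\beta d$. On $[0,\Sigma)$ the derivative $\phi'(d)=\frac{2\Sigma}{\Sigma^2-d^2}-2\beta$ is increasing and $\phi(0)=0$. So $\phi(d)\le0$ implies $\phi(d')\le\frac{d'}d\phi(d)\le0$ for $0\le d'\le d$.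
\end{proof}

\subsection{Proof of (L)}
By Lemma~\ref{lem:sign} the indices $a\in[\alpha,s/2)$ with $q_a>q_{a+1}$ come first. They contribute nothing to the left side of (L) and a positive amount to $Z_\alpha$, so we may increase $\alpha$ past them. If no index remains, the left side is $0$. So assume $\alpha<s/2$ and $q_{a+1}\ge q_a$ for all $\alpha\le a<s/2$.

The part $2d_a$ corresponds to $h=2\iota$, for which Section~\ref{sec:strong} gave $1+\nabla K\iota\ge0$. To absorb the part $\kappa\eta_a$ we need to know how much room that inequality leaves. The exact surplus in a block is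
\begin{equation}\label{eq:surplus}
Z_\alpha-\sum_{\alpha\le a<s/2}b_ad_a(q_{a+1}-q_a)=(1+d_\alpha)b_\alpha q_\alpha+\sum_{\alpha<a\le s/2}\frac{(d_a+1)^2}{a+d_a+1}\,b_aq_a .
\end{equation}
Indeed, the left side is $\sum_{\alpha\le a<s/2}b_a[(1+d_a)q_a+(1-d_a)q_{a+1}]$ plus the central term. For $\alpha<a\le s/2$, using $d_{a-1}=d_a+2$, the coefficient of $q_a$ is $(1+d_a)(b_a-b_{a-1})$; this includes the central term, where $d_a=0$. Since
\begin{equation}\label{eq:b}
b_{a-1}=b_a\,\frac a{s-a+1}=b_a\,\frac a{a+d_a+1},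
\end{equation}
the coefficient is as stated. For odd $s$ the last index has $d_a=1$, so its $q_{a+1}$ has coefficient $0$.

Thus (L) says that $\sum_{\alpha\le a<s/2}L_a$ is at most twice the right side of \eqref{eq:surplus}, where $L_a=\kappa b_a\eta_a(q_{a+1}-q_a)$. We bound each $L_a$ by a positive combination of $q_a$ and $q_{a+1}$ and compare coefficients. By \eqref{eq:R}, $z=q_{a+1}/q_a$ satisfies $0\le\kappa\log z\le d_a$. For $z\ge1$ we have
\[
z-1\le\tfrac{z+1}2\log z,\qquad z-1\le z\log z;
\]
the first holds because $\log z-2\frac{z-1}{z+1}$ vanishes at $1$ and has derivative $\frac{(z-1)^2}{z(z+1)^2}$, and the second is $\log\frac1z\le\frac1z-1$. For $d_a=1$ we have $\kappa(z-1)\le\frac{e^{2\beta}-1}{2\beta}\le\frac1{\log2}\le\frac32$, because $(e^t-1)/t$ is increasing and $2\beta<\log2$; this is the only use of the hypothesis $e^{2\beta}<2$. We take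
\[
L_a\le
\begin{cases}
\frac32\,\eta_ab_aq_a,&d_a=1,\\[2pt]
\frac{d_a}2\,\eta_ab_a(q_a+q_{a+1}),&d_a\in\{2,3\},\\[2pt]
d_a\,\eta_ab_aq_{a+1},&d_a\ge4.
\end{cases}
\]
The three forms answer three constraints. For $d_a=1$ the surplus \eqref{eq:surplus} has no term in $q_{a+1}$. Near the center its coefficients are small, so the load is shared between $q_a$ and $q_{a+1}$. Far from the center nothing may be charged to $q_\alpha$, whose coefficient grows only linearly in $d_\alpha$, while $\eta_0=\sum_{l\le s}1/l$ is unbounded.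

\emph{Coefficient of $b_\alpha q_\alpha$.} The amount available is $2(1+d_\alpha)\ge4$. The amount used is at most $\frac32\cdot1$, $1\cdot(1+\frac12)$, $\frac32(1+\frac12+\frac13)=\frac{11}4$ for $d_\alpha=1,2,3$, and $0$ for $d_\alpha\ge4$.

\emph{Coefficient of $q_a$ for $\alpha<a\le s/2$.} Write $d=d_a$ and multiply all coefficients by $(a+d+1)/b_a$. The amount available becomes $2(d+1)^2$. By \eqref{eq:b}, $b_{a-1}\eta_{a-1}$ becomes $\xi$ and $b_a\eta_a$ becomes $\xi'$, where
\[
\xi=\sum_{t=0}^{d+1}\frac a{a+t}=d+2-\sum_{t=1}^{d+1}\frac t{a+t},\qquad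
\xi'=\sum_{t=1}^d\frac{a+d+1}{a+t}=d+\sum_{t=1}^d\frac{d+1-t}{a+t}.
\]
Both $L_{a-1}$, for which $d_{a-1}=d+2$, and $L_a$ contribute. With $a\ge1$ and $\xi\le d+2$:
\[
\begin{array}{lll}
d=0:&\xi\le2,&\text{available }2;\\[3pt]
d=1:&\frac32\xi+\frac32\xi'\le\frac92+\frac32\big(1+\frac12\big)=\frac{27}4,&\text{available }8;\\[3pt]
d=2:&4\xi+\xi'=18-\frac2{a+1}-\frac7{a+2}-\frac{12}{a+3}<18,&\text{available }18;\\[3pt]
d=3:&5\xi+\frac32\xi'=\frac{59}2-\frac{1/2}{a+1}-\frac7{a+2}-\frac{27/2}{a+3}-\frac{20}{a+4}<\frac{59}2,&\text{available }32;\\[3pt]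
d\ge4:&(d+2)\xi\le(d+2)^2\le2(d+1)^2,&\text{as }d^2\ge2.
\end{array}
\]
Only indices in $[\alpha,s/2]$ occur, so (L) is proved.

\subsection{Proof of (U)}
If $\alpha=s/2$ or $q_\alpha\le q_{\alpha+1}$, the left side is $0$ by Lemma~\ref{lem:sign}. Otherwise the indices $a\in[\alpha,s/2)$ with $q_a>q_{a+1}$ form an interval $\{\alpha,\dots,a_1\}$. The key is that $Nb_a(q_a-q_{a+1})$ is a telescoping difference when $\beta=0$, and that $\beta>0$ adds a negative term. Put
\[
M_a=a\,b_aq_a,\qquad\varepsilon_a=1-e^{-2\beta d_a},\qquad B_a=N+a+d_a=N+s-a .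
\]
Since $(a+1)b_{a+1}=(s-a)b_a$, we have $M_{a+1}=(s-a)b_aq_{a+1}$, and
\begin{equation}\label{eq:tele}
Nb_a(q_a-q_{a+1})=M_{a+1}-M_a-\varepsilon_aB_a\,b_aq_{a+1}.
\end{equation}
To verify this, divide by $b_aq_{a+1}$. By \eqref{eq:R}, $(N+a)R_a=(1-\varepsilon_a)B_a$, so the right side becomes $(B_a-N)-\big[(1-\varepsilon_a)B_a-NR_a\big]-\varepsilon_aB_a=N(R_a-1)$.

Apply \eqref{eq:tele} to the part $\kappa\eta_a$ only. Then $N$ times the left side of (U) equals
\begin{equation}\label{eq:split}
\kappa\sum_{a=\alpha}^{a_1}\eta_a(M_{a+1}-M_a)+\sum_{a=\alpha}^{a_1}b_aq_{a+1}\Big[2Nd_a(R_a-1)-\kappa\,\varepsilon_a\eta_aB_a\Big].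
\end{equation}
We show that the first sum is at most $Z_\alpha$ and that each bracket is at most $0$.

\emph{The telescoping part.} Here the harmonic form of the cap is used: the differences of $\eta_a$ are exactly the weights that express $Z_\alpha$ through the $M_a$. Let $a^*=\lceil s/2\rceil$, let $w_l=\frac1l+\frac1{s+1-l}$ for $1\le l\le s/2$, and for odd $s$ let $w_{a^*}=1/a^*$. Pairing $l$ with $s+1-l$ gives $\eta_a=\sum_{l=a+1}^{a^*}w_l$ for $a<s/2$. Since $b_lq_l=M_l/l$ and $b_{l-1}q_l=M_l/(s+1-l)$ for $l\ge1$, collecting the terms of $Z_\alpha$ by the index of $q$ gives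
\[
Z_\alpha=b_\alpha q_\alpha+\sum_{l=\alpha+1}^{a^*}w_lM_l .
\]
Summation by parts, with $\eta_{a-1}-\eta_a=w_a$ and $\eta_{a_1}=\sum_{l>a_1}w_l$, gives
\[
\sum_{a=\alpha}^{a_1}\eta_a(M_{a+1}-M_a)=-\eta_\alpha M_\alpha+\sum_{l=\alpha+1}^{a_1+1}w_lM_l+M_{a_1+1}\sum_{l=a_1+2}^{a^*}w_l .
\]
For $a_1<a<s/2$ we have $q_{a+1}\ge q_a$, so $M_{a+1}/M_a=(s-a)q_{a+1}/(aq_a)\ge1$. Hence $M_{a_1+1}\le M_l$ for $a_1+2\le l\le a^*$, and the right side is at most $Z_\alpha$.

\emph{The brackets.} Drop the index $a$ from $d_a,\varepsilon_a,\eta_a,B_a,R_a$. Since $R-1=(d-\varepsilon B)/(N+a)$, we need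
\[
2Nd\,(d-\varepsilon B)\le\kappa\,\varepsilon\,\eta\,(N+a)B .
\]
From $2\beta d=-\log(1-\varepsilon)\le\frac\varepsilon{1-\varepsilon}$ we get $\kappa\varepsilon\ge d(1-\varepsilon)$, and $B\ge d$ gives $d-\varepsilon B\le d(1-\varepsilon)$. So it suffices that $2Nd\le\eta\,(N+a)B$. By the Cauchy--Schwarz inequality, $\eta\ge d^2\big/\sum_{l=a+1}^{a+d}l=\frac{2d}{2a+d+1}$, and $(N+a)(N+a+d)\ge N(N+2a+d)\ge N(2a+d+1)$. Multiplying the two bounds gives the claim. This proves (U), and with it Proposition~\ref{prop:weak}.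

\begin{remark}
The proof of (U) uses $\kappa$ only through $\kappa\ge1/(2\beta)$, and (L) persists when $\kappa$ is decreased from $1/(2\beta)$. The value $\kappa=1/(2\beta)$ is where the two estimates meet.
\end{remark}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}(a)]
Fix $(r,\beta)$. By Propositions~\ref{prop:strong} and~\ref{prop:weak}, all iterates $\Phi^n0$ lie in $\mathcal C_\kappa$, with $\kappa=0$ or $\kappa=1/(2\beta)$. Hence $T\in\mathcal C_\kappa$; in particular $T$ is non-decreasing. By Lemma~\ref{lem:TtoF}, $F$ is non-decreasing and not constant. Let $\mu^*$ be the size-biased law of $m$, which charges every $n\ge1$. Then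
\[
\operatorname{Cov}^*(F(m),m)=\sum_{n<n'}\mu^*(n)\mu^*(n')\big(F(n')-F(n)\big)(n'-n)>0 .
\]
By Proposition~\ref{prop:cov}, $\frac d{d\beta}\log\theta(r_\ell(\beta),\beta)=\partial_rc>0$ at every point. Since $\theta=[\partial_r\log\lambda]^{-1}>0$ and $c=-\lambda_\beta/\lambda_r$, this proves both statements in (a); the first equality shows that they are equivalent, as every $(r,\beta)$ lies on a level curve. For $\ell=1$, $\theta(r^*(\beta),\beta)=\theta^*(\beta)$, which is analytic by Lemma~\ref{lem:basic}.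
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
Since $m\ge1$ and $m=2$ has positive probability, $1/\theta^*=E[m]>1$, so $\theta^*\in(0,1)$. As $\theta^*$ is analytic and strictly increasing, it remains to prove the bound and to find the limits at $0$ and $\infty$.

\emph{The limit $\beta\to\infty$.} At $r=r^*$ we have $\frac12e^{r^*-\beta}=A(0,0)\le\lambda=1$, so $e^{r^*m}\le2^me^{\beta m}$. Split $\lambda_r=\langle\tau,A_r\tau\rangle$ into the entry with $m=1$, which contributes $A(0,0)\tau(0)^2\le1$, and the rest, which is bounded by its Hilbert--Schmidt norm. With $m$ pairs for each $m$ and $P\le1$,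
\[
1<\lambda_r(r^*,\beta)\le1+\Big(\sum_{m\ge2}m^3\,4^m\,e^{-2\beta m(m-1)}\Big)^{1/2}\longrightarrow1
\]
by dominated convergence. So $\theta^*\to1$.

\emph{The bound.} We compare with $\beta=0$. Let $x>0$ and let $\rho,g$ be as in Example~\ref{ex:zero}. Since $A_{-x,\beta}\le A_{-x,0}$ entrywise, $\lambda(-x,\beta)\le\rho$. Comparing power series gives $\cosh t\le e^{t^2/2}$, so $e^x=\cosh(\log\rho)\le e^{(\log\rho)^2/2}$ and $-\log\rho\ge\sqrt{2x}$. Recall that $r^*>0$. The derivative of the convex function $r\mapsto\log\lambda$ at $r^*$ is at least the slope of the chord over $[-x,r^*]$: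
\[
\frac1{\theta^*}=\partial_r\log\lambda\big|_{r^*}\ge\frac{0-\log\lambda(-x,\beta)}{r^*+x}\ge\frac{\sqrt{2x}}{r^*+x}.
\]
The choice $x=r^*$ gives $\theta^*(\beta)\le\sqrt{2r^*(\beta)}$.

\emph{The limit $\beta\to0$.} By the bound it suffices to show $r^*(\beta)\to0$. Let $r>0$. As $\rho\to1$ when $x\to0$, we can choose $x$ with $e^r\rho>1$. By monotone convergence, $\langle g,A_{r,\beta}g\rangle$ increases, as $\beta\downarrow0$, to $\langle g,A_{r,0}g\rangle\in(0,\infty]$. Entrywise $A_{r,0}\ge e^rP\ge e^rA_{-x,0}$, so by \eqref{eq:eig0} this limit is at least $e^r\rho\|g\|^2>\|g\|^2$. Hence $\lambda(r,\beta)>1$, that is, $r^*(\beta)<r$, for all small $\beta$.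
\end{proof}

\begin{thebibliography}{9}

\bibitem{GdH}
Greven and den Hollander, 1993.

\bibitem{RP}
\emph{One-Dimensional Random Polymers}, \texttt{https://ir.cwi.nl/pub/13261/13261D.pdf}.

\end{thebibliography}
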